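
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}{Proposition}[section]
\newtheorem{lemma}[proposition]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[proposition]{Definition}
\newtheorem{example}[proposition]{Example}
\newtheorem{remark}[proposition]{Remark}
\numberwithin{equation}{section}

\title{Wandering intervals for circle homeomorphisms\\ with a strongly asymmetric critical point}


\begin{abstract}
A critical point of a circle homeomorphism is strongly asymmetric if the map has different orders $\alpha<\beta$ on its two sides. We show that such a homeomorphism can have a wandering interval. For $\alpha=1$ and every $\beta>1$, examples occur in the family $x\mapsto x^\beta+t \pmod 1$ on $[0,1)$: every non-degenerate interval $[a,b]\subset(0,1)$ with $b^\beta<a$ is wandering for uncountably many arbitrarily small $t<0$, and parameters with wandering intervals accumulate at every parameter with irrational rotation number.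
\end{abstract}

\section{The question and the answer}

Let $\mathbb T=\mathbb R/\mathbb Z$ and let $f:\mathbb T\to\mathbb T$ be an orientation-preserving homeomorphism. A \emph{wandering interval} of $f$ is a non-degenerate interval $J\subset\mathbb T$ such that the images $f^n(J)$, $n\ge0$, are pairwise disjoint and $J$ is not contained in the basin of attraction of a periodic orbit. When the rotation number of $f$ is irrational, Poincar\'e's theorem gives a monotone semiconjugacy from $f$ to a rotation. Its non-degenerate fibers are wandering intervals, and an interval that is not contained in a fiber meets some of its own images. So, for irrational rotation number, the absence of wandering intervals means that the semiconjugacy is a conjugacy, that is, that $f$ is a rotation up to a continuous change of coordinates.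

Smoothness excludes wandering intervals in two classical situations. Denjoy's theorem says that a $C^1$ diffeomorphism whose derivative has bounded variation has none. Yoccoz's theorem says that a smooth homeomorphism whose critical points are non-flat, of the same order on both sides, has none. Their absence has also been proved for classes of circle maps with plateaus, whereas interval exchange transformations can have them. The case considered here is a critical point whose orders on the two sides differ.

\begin{definition}\label{def:asym}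
Let $1\le\alpha<\beta$. The homeomorphism $f$ has a \emph{strongly asymmetric critical point} $c\in\mathbb T$, of orders $\alpha$ on the left and $\beta$ on the right, if
\begin{enumerate}
\item[(i)] $f$ restricts to a $C^2$ diffeomorphism of $\mathbb T\setminus\{c\}$ onto $\mathbb T\setminus\{f(c)\}$;
\item[(ii)] for a lift $\tilde f$ of $f$ near a lift of $c$ (again denoted $c$) there are $\delta>0$ and orientation-preserving $C^2$ diffeomorphisms $\psi_-$ of $(c-\delta,c]$ and $\psi_+$ of $[c,c+\delta)$ onto one-sided neighborhoods of $0$, with $\psi_\pm(c)=0$ and $\psi_\pm'>0$, such that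
\[
\tilde f(x)=\tilde f(c)-|\psi_-(x)|^\alpha\quad(c-\delta<x\le c),\qquad
\tilde f(x)=\tilde f(c)+|\psi_+(x)|^\beta\quad(c\le x<c+\delta).
\]
\end{enumerate}
\end{definition}

If the two orders were equal, $f$ would map the two halves of a small interval $(c-\sigma,c+\sigma)$ to intervals of comparable lengths. If $\alpha<\beta$, the ratio of the right image to the left one is of order $\sigma^{\beta-\alpha}$, which tends to $0$ with $\sigma$. So at every small scale the map is extremely uneven across $c$. Neither Denjoy's nor Yoccoz's theorem, as stated above, covers such a map. The question whether a circle homeomorphism with a strongly asymmetric critical point can have a wandering interval comes from \cite{source}. We show that it can, already for $\alpha=1$ and any $\beta>1$. So it is false that every such map has no wandering intervals.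

The examples are explicit. For $\beta>1$ and $t\in\mathbb R$ let
\[
f_t(x)=x^\beta+t\pmod 1,\qquad x\in[0,1);
\]
for $\beta=2$ this is $x\mapsto x^2+t\bmod 1$. The point $c=0$ is a strongly asymmetric critical point of $f_t$ of orders $1$ and $\beta$ (Section~\ref{sec:family}).

The map $f_0$ suggests which intervals to look at. Its only fixed point is $0$, which attracts all of $(0,1)$, since $f_0^n(x)=x^{\beta^n}$, and repels on its left, where the slope is $\beta$. An interval $J=[a,b]\subset(0,1)$ is disjoint from all its images $f_0^n(J)$, $n\ge1$, exactly when $b^\beta<a$. Such a $J$ fails to be wandering only because it lies in the basin of the fixed point. For $t<0$ small the fixed point disappears, and an orbit that comes down to $0$ crosses it and reappears at the top of $[0,1)$. Theorem~\ref{thm:A} says that all these intervals become wandering for suitable $t$.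

\begin{theorem}\label{thm:A}
Let $\beta>1$ and let $J=[a,b]\subset(0,1)$ be non-degenerate with $b^\beta<a$. For every $\varepsilon>0$ there are uncountably many $t\in(-\varepsilon,0)$ such that $f_t$ has irrational rotation number and $J$ is a wandering interval of $f_t$.
\end{theorem}

In particular, the wandering interval can have any length less than $\max_{b}(b-b^\beta)=\beta^{-1/(\beta-1)}\bigl(1-\tfrac1\beta\bigr)$, and this bound tends to $1$ as $\beta\to\infty$.

\begin{theorem}\label{thm:B}
Let $\beta>1$. If $f_{t_*}$ has irrational rotation number, then every neighborhood of $t_*$ contains uncountably many $t$ for which $f_t$ has irrational rotation number and a wandering interval.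
\end{theorem}

We make no claim about $\alpha>1$; Remark~\ref{rem:alpha} explains why the present construction does not start there.

\medskip
\noindent\textbf{Plan.} Section~\ref{sec:family} collects the standard facts and shows that it is enough to find $t$ such that $\rho(f_t)$ is irrational and no image of $J$ contains the critical point. Section~\ref{sec:mechanism} shows the mechanism at $t=0$. Section~\ref{sec:special} describes the parameters at which the critical point is periodic. Section~\ref{sec:step}, the heart of the paper, passes from one such parameter to another, of larger period, while keeping $J$ away from the critical orbit. Iterating this step gives Theorem~\ref{thm:A} in Section~\ref{sec:A}, and Theorem~\ref{thm:B} follows in Section~\ref{sec:B}. Section~\ref{sec:remarks} discusses where the two orders are used.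

\section{The family and a criterion for wandering}\label{sec:family}

Fix $\beta>1$. Put
\[
F(x)=\lfloor x\rfloor+(x-\lfloor x\rfloor)^\beta,\qquad F_t=F+t .
\]
Then $F_t$ is a lift of $f_t$. The map $F$ is an increasing homeomorphism of $\mathbb R$, commutes with $x\mapsto x+1$, fixes every integer, is strictly convex on each $[n,n+1]$, $n\in\mathbb Z$, and is $\beta$-Lipschitz.

\medskip
\noindent\textbf{Membership in the class.} On $\mathbb T\setminus\{0\}$ the map $f_t$ is a $C^\infty$ diffeomorphism onto $\mathbb T\setminus\{f_t(0)\}$, with derivative $\beta x^{\beta-1}>0$ at $x\in(0,1)$. Near $0$ we have $F_t(x)-F_t(0)=F(x)$. For $0\le x<1$, $F(x)=x^\beta$, so $\psi_+(x)=x$. For $-1<x\le0$, $F(x)=-1+(1+x)^\beta=-|\psi_-(x)|$ with $\psi_-(x)=(1+x)^\beta-1$, which is smooth on $(-1,0]$ with $\psi_-'>0$. So $c=0$ is strongly asymmetric of orders $1$ and $\beta$.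

\medskip
\noindent\textbf{Dependence on $t$.} The map $(t,x)\mapsto F_t^N(x)$ is continuous, and it is strictly increasing in $x$. For $N\ge1$ it is strictly increasing in $t$ as well: for $s<t$,
\begin{equation}\label{eq:param}
t-s\ \le\ F_t^N(x)-F_s^N(x)\ \le\ (1+\beta+\dots+\beta^{N-1})(t-s).
\end{equation}
Indeed, let $\Delta_N$ be the middle term, with $\Delta_0=0$. Then $\Delta_N=F(F_t^{N-1}(x))-F(F_s^{N-1}(x))+(t-s)$, and by induction this lies in $[t-s,\ \beta\Delta_{N-1}+(t-s)]$.

\medskip
\noindent\textbf{Convexity.} We use the following facts. A composition of increasing (strictly) convex functions is (strictly) convex. A convex function on $[c,d]$ lies below its chord, and above its tangent line at $d$ whenever the left derivative at $d$ is finite. If $\psi$ is convex on $[0,\sigma_0]$ with $\psi(0)=0$, then $\psi(\sigma)/\sigma$ is nondecreasing on $(0,\sigma_0]$.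

\medskip
\noindent\textbf{Rotation numbers.} The limit $\rho(t)=\lim_n F_t^n(x)/n$ exists and does not depend on $x$; the function $\rho$ is continuous and nondecreasing. Let $n\ge1$ and $m\in\mathbb Z$. If $F_t^n(x)\ge x+m$ for one $x$, then $F_t^{kn}(x)\ge x+km$ for all $k$, so $\rho(t)\ge m/n$. If $F_t^n(x)\le x+m-\eta$ for all $x$, then $F_t^{kn}(x)\le x+k(m-\eta)$, so $\rho(t)\le(m-\eta)/n$. If $F_t^n(x)=x+m$ for one $x$, then $F_t^{kn}(x)=x+km$ and $\rho(t)=m/n$; so there are no periodic orbits when $\rho(t)$ is irrational. In that case Poincar\'e's theorem provides a continuous nondecreasing $\varphi:\mathbb R\to\mathbb R$ with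
\begin{equation}\label{eq:poincare}
\varphi(x+1)=\varphi(x)+1,\qquad \varphi\circ F_t=\varphi+\rho(t).
\end{equation}

To obtain a wandering interval in the irrational case, it is enough to keep an interval and all its images away from the critical point.

\begin{lemma}\label{lem:criterion}
Suppose that $\rho(t)$ is irrational and that $J=[a,b]\subset\mathbb R$, $a<b$, satisfies $F_t^i(J)\cap\mathbb Z=\emptyset$ for all $i\ge0$. Then $J$ projects to a wandering interval of $f_t$.
\end{lemma}

\begin{proof}
Write $\rho=\rho(t)$ and take $\varphi$ as in \eqref{eq:poincare}. Suppose $\varphi(a)<\varphi(b)$. Since $\{i\rho:i\ge0\}$ is dense mod $1$ and $\varphi(n)=\varphi(0)+n$, there are $i\ge0$ and $n\in\mathbb Z$ with $\varphi(a)+i\rho<\varphi(n)<\varphi(b)+i\rho$. By \eqref{eq:poincare} and monotonicity of $\varphi$, $F_t^i(a)<n<F_t^i(b)$, a contradiction. So $\varphi$ is constant on $J$. In particular $J$ has length less than $1$, and $\varphi=\varphi(a)+i\rho$ on $F_t^i(J)$. These values are distinct mod $1$, so the images of $J$ in $\mathbb T$ are pairwise disjoint.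 There are no periodic orbits, so $J$ lies in no basin.
\end{proof}

\section{The mechanism at $t=0$}\label{sec:mechanism}

This section explains the construction in its simplest case; the symbol $\approx$ is informal here, and the exact estimates come in Section~\ref{sec:step}. Let $J=[a,b]\subset(0,1)$ with $b^\beta<a$, and let $t=-\tau$ with $\tau>0$ small. On $[0,1]$ the lift is
\[
G_t(u)=u^\beta-\tau .
\]
We look for $\tau$ such that $0$ is periodic and $J$ lies strictly between two neighboring points of the periodic orbit. The orbit of $0$, read in $[0,1]$, starts at $W_0=F_t(0)+1=1-\tau$ and continues as $W_{m+1}=G_t(W_m)$, decreasing, until it arrives at $0$ or passes it. Choose $y<z$ with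
\[
b<y<z<1,\qquad z^\beta<a .
\]
If some $W_i$ lies in $[y,z]$, then $W_{i+1}=W_i^\beta-\tau<z^\beta<a$, so $J$ lies in the gap $(W_{i+1},W_i)$. If moreover $W_{i+j+1}=0$ for some $j$, then $0$ is periodic and the orbit of $J$ never hits $0$. So the single parameter $\tau$ has to set two clocks: the time $i$ at which the orbit reaches $[y,z]$, and the time $j+1$ that it then takes to arrive exactly at $0$.

\emph{Exit from $1$.} The distance $d_m=1-W_m$ satisfies $d_0=\tau$ and $d_{m+1}=\tau+1-(1-d_m)^\beta\approx\tau+\beta d_m$, so it grows geometrically. The orbit reaches the region of $[y,z]$ after $i\approx\log(1/\tau)/\log\beta$ steps.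

\emph{Entry to $0$.} Start at $u_0\in[y,z]$, put $u_{m+1}=u_m^\beta-\tau$, and ask that $u_{j+1}=0$. Then $\tau=u_j^\beta$, so $u_m\ge u_j=\tau^{1/\beta}$ is much larger than $\tau$ for all $m\le j$, and subtracting $\tau$ matters only in the last step. Hence $u_j\approx u_0^{\beta^j}$, and the condition is
\[
\log(1/\tau)\approx\beta^{j+1}\log(1/u_0).
\]

As $u_0$ runs over $[y,z]$ with $j$ fixed, $\log(1/\tau)$ sweeps out an interval of length about $\beta^{j+1}\log(z/y)$, so the exit time sweeps out about $\beta^{j+1}\log(z/y)/\log\beta$ integers. For large $j$ this is much larger than $1$, and by the intermediate value theorem some $\tau$ satisfies both requirements.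

To repeat the argument at the new parameter, we need the same picture again. The gap next to $0$ is now $(0,W_{i+j})$; it plays the role of $(0,1)$, and it contains the image $[a'',b'']=G_t^j(J)$. The return map of this gap fixes its two endpoints and is convex. The condition that must be recovered, in place of $b^\beta<a$, is that the return map sends $b''$ to the left of $a''$. This is where the critical order helps again: under $u\mapsto u^\beta$ the ratio of two points is raised to the power $\beta$, so $b''/W_{i+j}$ is at most about $(b/y)^{\beta^j}$, and $b''$ is very close to the left end of its gap, relative to the size of the gap. The return map first carries the gap $(0,W_{i+j})$ to $(W_{i+1},W_i)$ by a convex map and then applies $G_t^j$. By convexity the first map sends $b''$ close to the left end $W_{i+1}<z^\beta<a$, hence to the left of $a$; then $G_t^j$ sends it to the left of $G_t^j(a)=a''$.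

\section{Parameters with periodic critical point}\label{sec:special}

\begin{definition}\label{def:special}
The parameter $t$ is \emph{special of period $p$} if $0$ is periodic for $f_t$ with minimal period $p$.
\end{definition}

For a special $t$ write $F_t^p(0)=P\in\mathbb Z$ and put
\[
O=\{F_t^i(0)+n:\ 0\le i<p,\ n\in\mathbb Z\}\supset\mathbb Z,\qquad G=F_t^p-P .
\]
List $O$ increasingly as $(o_m)_{m\in\mathbb Z}$ with $o_0=0$. Since $O\cap[0,1)$ has $p$ points, $o_{m+p}=o_m+1$. The map $F_t$ is an order-preserving bijection of $O$ onto itself, so it acts as $o_m\mapsto o_{m+e}$ for some $e$; from $o_{pe}=F_t^p(0)=P=o_{pP}$ we get $e=P$. Hence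
\begin{equation}\label{eq:shift}
F_t^i(o_m)-n=o_{m+iP-np}\qquad(i\ge0,\ n\in\mathbb Z).
\end{equation}
Let $w=o_1\in(0,1]$ be the right neighbor of $0$. It can be written as
\[
w=F_t^q(0)-Q,\qquad 1\le q\le p,\ Q\in\mathbb Z .
\]
Indeed, if $p=1$ then $w=1$, $q=1$, $Q=P-1$; if $p>1$ then $w<1$ is not an integer, so it is a translate of some $F_t^q(0)$ with $1\le q<p$. By \eqref{eq:shift},
\begin{equation}\label{eq:farey}
qP-pQ=1 .
\end{equation}

\begin{example}\label{ex:golden}
For $t=0$ we have $p=1$, $P=0$, $O=\mathbb Z$, $w=1$ and $G=F$.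

Let $\beta=2$, $g=(\sqrt5-1)/2$ and $t=-g^2$, where $g^2=1-g$. Then $F_t(0)=-g^2$ and $F_t^2(0)=-1+(1-g^2)^2-g^2=-1$, so $t$ is special with $p=2$, $P=-1$. Here $w=F_t(0)+1=g$, $q=1$, $Q=-1$. For $x\in[0,g]$ we get $F_t(x)=x^2-g^2\in[-g^2,0]$ and
\[
G(x)=(1+x^2-g^2)^2-g^2=(x^2+g)^2-g^2=x^2(x^2+2g).
\]
This map is convex, fixes $0$ and $g$, is quadratic at $0$ and has slope $4g>1$ at $g$. So it has the same shape as $x\mapsto x^2$ on $[0,1]$, the return map at $t=0$.
\end{example}

The shape seen in Example~\ref{ex:golden} is general.

\begin{lemma}\label{lem:special}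
Let $t$ be special.
\begin{enumerate}
\item[(a)] For every $N\ge1$, $F_t^N$ is strictly convex on each $[o_m,o_{m+1}]$. The map $G$ fixes every point of $O$, and $G(x)<x$ for $x\notin O$. The left derivative $B$ of $G$ at $w$ satisfies $1<B<\infty$.
\item[(b)] If $s<t$, then $F_s^p(x)-P\le x-(t-s)$ for all $x$, and $\rho(s)<P/p=\rho(t)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:shift}, $F_t^i[o_m,o_{m+1}]$ is again an interval between neighboring points of $O$. Since $O\supset\mathbb Z$, it has no integer in its interior, so $F_t$ is strictly convex on it; composing gives the first claim. By \eqref{eq:shift} with $i=p$, $n=P$, $G$ fixes $O$ pointwise, and strict convexity gives $G(x)<x$ strictly between neighboring points. On $[0,w]$ the chord of $G$ has slope $1$, so by strict convexity the left derivative at $w$ exceeds $1$. It is finite because $G$ is Lipschitz.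

(b) By \eqref{eq:param} and (a), $F_s^p(x)-P\le G(x)-(t-s)\le x-(t-s)$. Hence $\rho(s)\le(P-(t-s))/p<P/p$. Finally $F_t^p(0)=P$ gives $\rho(t)=P/p$.
\end{proof}

So a special parameter is the left endpoint of a level set of $\rho$. For $s<t$ there are no periodic orbits of rotation number $P/p$, and every point is moved to the left by $F_s^p-P$. We next describe the position of $J$ that is to be preserved.

\begin{definition}\label{def:good}
Let $J\subset\mathbb R$ be a compact non-degenerate interval. A parameter $t$ is \emph{$J$-good} if it is special and, for some $r\ge0$ and $R\in\mathbb Z$, the interval $[a',b']=F_t^r(J)-R$ satisfies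
\[
0<a'<b'<w\qquad\text{and}\qquad G(b')<a' .
\]
\end{definition}

For example, $t=0$ is $J$-good, with $r=R=0$, for each non-degenerate $J=[a,b]\subset(0,1)$ with $b^\beta<a$.

If $t$ is $J$-good, then $F_t^r(J)\cap O=\emptyset$. Since $F_t$ is injective and maps $O$ onto $O$, a point lies in $O$ if and only if its image does. So $F_t^i(J)\cap O=\emptyset$ for every $i\ge0$, and therefore
\begin{equation}\label{eq:avoid}
F_t^i(J)\cap\mathbb Z=\emptyset\qquad\text{for all }i\ge0 .
\end{equation}
The inequality $G(b')<a'$ says that there is room around $[a',b']$: a point slightly to the right of $b'$ is moved by $G$ to the left of $a'$. This is what allows us to place the next critical orbit so that it jumps over this interval.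

\section{From one good parameter to the next}\label{sec:step}

\begin{proposition}\label{prop:step}
Let $t_0$ be $J$-good of period $p$. For every $\varepsilon>0$ there is a $J$-good $t\in(t_0-\varepsilon,t_0)$ of period greater than $p$.
\end{proposition}

The proof occupies this section and follows Section~\ref{sec:mechanism}. We first show that the return map has the form $u^\beta-\tau$ up to controlled distortion. Then we estimate the entry time to $0$ and the exit time from $w$, match them by the intermediate value theorem, and finally check that the parameter so found is $J$-good.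

\subsection{Setup}

Let $P,O,w,q,Q,B$ be the data of $t_0$ from Section~\ref{sec:special}, and let $r,R$ be as in Definition~\ref{def:good} for $t_0$. In this section we write $[a,b]=F_{t_0}^r(J)-R$; this is the interval called $[a',b']$ there. For all $t\le t_0$ put
\[
G_t=F_t^p-P,\qquad \tau=t_0-t,\qquad [a_t,b_t]=F_t^r(J)-R,\qquad K=1+\beta+\dots+\beta^{p-1}.
\]
Write $G=G_{t_0}$. By \eqref{eq:param} and Lemma~\ref{lem:special}(b), for $t<t_0$ and all $x$,
\begin{equation}\label{eq:drift}
G(x)-K\tau\ \le\ G_t(x)\ \le\ G(x)-\tau,\qquad G_t(x)\le x-\tau .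
\end{equation}
Since $b<w$ and $G(b)<a$, we can fix $y,z$ with
\begin{equation}\label{eq:yz}
b<y<z<w,\qquad G(z)<a .
\end{equation}
For $t\le t_0$ let
\[
W_i(t)=G_t^i\bigl(F_t^q(0)-Q\bigr),\qquad i\ge0 .
\]
These points are integer translates of points of the orbit of $0$. At $t_0$ all of them equal $w$. For $t<t_0$, \eqref{eq:drift} shows that $W_i(t)$ is strictly decreasing in $i$ and tends to $-\infty$. Each $W_i$ is continuous and increasing in $t$. As in Section~\ref{sec:mechanism}, we look for $t$ and $i,j$ with $W_i(t)\in[y,z]$ and $W_{i+j+1}(t)=0$; see Figure~\ref{fig:gap}.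

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.08]
\draw (-0.3,0)--(12.5,0);
\foreach \x in {0,2.1,4.4,8.4,11.3} \fill (\x,0) circle (2pt);
\foreach \x in {4.95,7.7,9.1,12} \draw (\x,-0.1)--(\x,0.1);
\draw[line width=2.2pt] (5.6,0)--(6.9,0);
\draw[line width=2.2pt] (0.2,0)--(0.5,0);
\node[below] at (0,-0.12) {\small $0=W_{k+1}$};
\node[below] at (2.1,-0.12) {\small $W_k$};
\node[below] at (4.2,-0.12) {\small $W_{i+1}$};
\node[below] at (5.05,-0.12) {\small $G(z)$};
\node[below] at (5.75,-0.12) {\small $a_t$};
\node[below] at (6.9,-0.12) {\small $b_t$};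
\node[below] at (7.7,-0.12) {\small $y$};
\node[below] at (8.4,-0.12) {\small $W_i$};
\node[below] at (9.1,-0.12) {\small $z$};
\node[below] at (11.3,-0.12) {\small $W_0$};
\node[below] at (12,-0.12) {\small $w$};
\draw[->] (8.4,0.2) to[bend right=35] node[above] {\small $G_t$} (4.4,0.2);
\draw[->] (5.9,0.15) to[bend right=30] node[above] {\small $G_t^{\,j}$} (0.4,0.15);
\end{tikzpicture}
\caption{Some points of the new periodic orbit of $0$ (dots; not to scale) at the parameter $t<t_0$, with $k=i+j$. The map $G_t$ moves each $W_m$ to $W_{m+1}$. Because $y\le W_i\le z$ and $G(z)<a_t$, the orbit jumps over the interval $[a_t,b_t]$ (thick), which is a translate of an image of $J$. Its image under $G_t^{\,j}$ lies in $(0,W_k)$, very close to $0$ relative to $W_k$.}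
\label{fig:gap}
\end{figure}

\subsection{The local form of $G_t$}

For $p=1$, $t_0=0$ we had $G_t(u)=u^\beta-\tau$. In general the power $u^\beta$ is followed by a convex map whose slopes are bounded above and away from $0$.

\begin{lemma}\label{lem:local}
There are $\varepsilon_1>0$ and constants $0<A_-\le1\le A_+$ such that for $t\in[t_0-\varepsilon_1,t_0]$ and $u\in[0,w]$,
\[
G_t(u)=-\lambda_t+h_t(u),\qquad \tau\le\lambda_t\le K\tau,\qquad A_-u^\beta\le h_t(u)\le A_+u^\beta,
\]
where $h_t$ is increasing with $h_t(0)=0$. Moreover, if $0<u\le v\le w$ and $G_t(u)>0$, then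
\begin{equation}\label{eq:ratio}
\frac{G_t(u)}{G_t(v)}\le\Bigl(\frac uv\Bigr)^{\beta}.
\end{equation}
\end{lemma}

\begin{proof}
Let $1\le m<p$. Then $F_{t_0}^m(0)\notin\mathbb Z$; let $n_m$ be its integer part. Since $F_{t_0}^m(0)$ and $F_{t_0}^m(w)$ are neighbors in $O$ and $n_m+1\in O$, we have $F_{t_0}^m(w)\le n_m+1$. For $t\le t_0$ this gives $F_t^m(w)\le n_m+1$ and $F_t^m(0)\le F^m_{t_0}(0)<n_m+1$. By continuity in $t$ there is $\varepsilon_1>0$ such that $F_t^m(0)>n_m$ for all $t\in[t_0-\varepsilon_1,t_0]$ and $1\le m<p$. Thus, for these $t$ and $m$,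
\[
F_t^m([0,w])\subset[n_m,n_m+1],\qquad n_m<F_t^m(0)<n_m+1 .
\]

Since $w\le1$, $F_t(u)=t+u^\beta$ on $[0,w]$. Put $\lambda_t=-G_t(0)$ and $h_t(u)=\Psi_t(u^\beta)$ with
\[
\Psi_t(\sigma)=F_t^{p-1}(t+\sigma)-F_t^{p-1}(t),\qquad 0\le\sigma\le w^\beta .
\]
Then $G_t=-\lambda_t+h_t$ on $[0,w]$. Since $G(0)=0$, \eqref{eq:drift} (trivially if $t=t_0$) gives $\tau\le\lambda_t\le K\tau$. In $F_t^{p-1}(t+\sigma)$ the map $F_t$ is applied successively on the intervals $F_t^m([0,w])$, $1\le m<p$, and it is convex on each of them. So $\Psi_t$ is increasing and convex with $\Psi_t(0)=0$. Its right derivative at $0$,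
\[
\Psi_t'(0)=\prod_{m=1}^{p-1}F'\bigl(F_t^m(0)\bigr),
\]
is positive and continuous in $t\in[t_0-\varepsilon_1,t_0]$, so it is bounded below by some $A_-\in(0,1]$. Convexity gives $\Psi_t(\sigma)\ge\Psi_t'(0)\sigma\ge A_-\sigma$, and the Lipschitz property gives $\Psi_t(\sigma)\le A_+\sigma$ with $A_+=\beta^{p-1}$. This proves the bounds for $h_t$.

Since $\Psi_t(\sigma)/\sigma$ is nondecreasing, $h_t(u)/h_t(v)\le(u/v)^\beta$ for $0<u\le v\le w$. If $G_t(u)>0$, then, because $\lambda_t\ge0$ and $h_t(u)\le h_t(v)$,
\[
\frac{G_t(u)}{G_t(v)}=\frac{h_t(u)-\lambda_t}{h_t(v)-\lambda_t}\le\frac{h_t(u)}{h_t(v)}\le\Bigl(\frac uv\Bigr)^\beta. \qedhere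
\]
\end{proof}

\subsection{The entry clock}

Let $x\in(0,w)$ and $j\ge0$. At $t=t_0$ we have $G^{j+1}(x)>0$, while for $t<t_0$ \eqref{eq:drift} gives $G_t^{j+1}(x)\le x-(j+1)\tau$, which is negative if $\tau>x/(j+1)$. Since $G_t^{j+1}(x)$ is continuous and strictly increasing in $t$, there is a unique $t=\theta_j(x)<t_0$ with $G_t^{j+1}(x)=0$, and $t_0-\theta_j(x)\le x/(j+1)$, which tends to $0$ as $j\to\infty$. Put
\[
t_z=\theta_j(z),\quad t_y=\theta_j(y),\qquad \tau_z=t_0-t_z,\quad \tau_y=t_0-t_y ;
\]
the dependence on $j$ is suppressed. Since $G_{t_z}^{j+1}(y)<G_{t_z}^{j+1}(z)=0$, we have $t_z<t_y$. The next lemma says that $\tau_y$ is much smaller than $\tau_z$, by a power. As the exit time is of order $\log(1/\tau)$, it will change by a large amount between $t_z$ and $t_y$.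

\begin{lemma}\label{lem:entry}
There is $\eta>0$ such that $\log(1/\tau_y)\ge(1+2\eta)\log(1/\tau_z)$ for all large $j$.
\end{lemma}

\begin{proof}
Take $j$ so large that $t_z,t_y\in[t_0-\varepsilon_1,t_0)$. The plan is to compare the orbits at both parameters with the unperturbed orbits at $t_0$, where $\lambda_{t_0}=0$.

\emph{Unperturbed orbits.} Let $y_m=G^m(y)$ and $z_m=G^m(z)$. Both lie in $(0,1)$ and decrease to $0$, the only fixed point of $G$ in $[0,w)$. By Lemma~\ref{lem:local}, $A_-z_m^\beta\le z_{m+1}\le A_+z_m^\beta$, so
\[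
\bigl|\log(1/z_{m+1})-\beta\log(1/z_m)\bigr|\le\text{const}.
\]
Dividing by $\beta^{m+1}$ we see that $\beta^{-m}\log(1/z_m)$ is a Cauchy sequence. Let $U\in[0,\infty)$ be its limit. Iterating \eqref{eq:ratio} at $t_0$ gives $y_m/z_m\le(y/z)^{\beta^m}$, that is, with $\kappa=\log(z/y)>0$,
\[
\log(1/y_m)\ge\log(1/z_m)+\kappa\beta^m .
\]

\emph{Lower bound for $\log(1/\tau_y)$.} The points $G_{t_y}^m(y)$, $0\le m\le j+1$, decrease to $G_{t_y}^{j+1}(y)=0$, so $\lambda_{t_y}=h_{t_y}\bigl(G_{t_y}^j(y)\bigr)$ with $0<G_{t_y}^j(y)\le y_j$. Hence $\tau_y\le\lambda_{t_y}\le A_+y_j^\beta$ and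
\[
\liminf_{j\to\infty}\beta^{-(j+1)}\log(1/\tau_y)\ \ge\ \liminf_{j\to\infty}\beta^{-j}\log(1/y_j)\ \ge\ U+\kappa .
\]

\emph{Upper bound for $\log(1/\tau_z)$.} Here we must bound the effect of subtracting $\lambda=\lambda_{t_z}$ at every step. Write $h=h_{t_z}$ and $u_m=G_{t_z}^m(z)$. Then $u_m$ is decreasing in $m$, positive for $m\le j$, and $u_{j+1}=0$, so $\lambda=h(u_j)\le A_+u_j^\beta$. Since $u_j\le z_j\to0$ and $\beta>1$, $\lambda\le u_j/2$ for $j$ large. For $m<j$ we then have $h(u_m)\ge h(u_{j-1})=u_j+\lambda\ge3\lambda$, so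
\[
u_{m+1}=h(u_m)-\lambda\ge\tfrac23h(u_m)\ge\tfrac23A_-u_m^\beta\qquad(m<j).
\]
With $L_m=\log(1/u_m)$ and $C=\log\frac3{2A_-}>0$ this reads $L_{m+1}\le\beta L_m+C$. Hence $L_j\le\beta^{j-n}\bigl(L_n+\frac C{\beta-1}\bigr)$ for $0\le n\le j$. Since $\lambda\ge A_-u_j^\beta$,
\[
\beta^{-(j+1)}\log(1/\lambda)\le\beta^{-(j+1)}\log(1/A_-)+\beta^{-n}\Bigl(L_n+\frac C{\beta-1}\Bigr).
\]
Fix $n$ and let $j\to\infty$: then $t_z\to t_0$, so $L_n\to\log(1/z_n)$. Letting $n\to\infty$ afterwards, we obtain $\limsup_j\beta^{-(j+1)}\log(1/\lambda)\le U$. Since $\lambda\le K\tau_z$, also $\limsup_j\beta^{-(j+1)}\log(1/\tau_z)\le U$.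

\emph{Conclusion.} For $j$ large, $\log(1/\tau_y)\ge(U+\frac{3\kappa}4)\beta^{j+1}$ and $0<\log(1/\tau_z)\le(U+\frac\kappa4)\beta^{j+1}$. So the claim holds with $1+2\eta=(U+\frac{3\kappa}4)/(U+\frac\kappa4)$.
\end{proof}

\subsection{The exit clock}

Near $w$, the map $G_t$ multiplies the distance to $w$ by at least $B_1$, for any fixed $B_1<B$, and by at most $B$ up to an additive error $K\tau$. This bounds the exit time from both sides.

\begin{lemma}\label{lem:exit}
Let $t<t_0$, $\tau=t_0-t$ and $i\ge0$.
\begin{enumerate}
\item[(a)] For each $B_1\in(1,B)$ there is $n_1$, independent of $t$ and $i$, such that $W_i(t)\le z$ whenever $\tau<1$ and $i\ge n_1+\log(1/\tau)/\log B_1$.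
\item[(b)] If $KB^{i+1}\tau/(B-1)\le w-y$, then $W_i(t)\ge y$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $d_m=w-W_m(t)$. Since $W_0(t)=F_t^q(0)-Q$ and $q\le p$, \eqref{eq:param} gives $\tau\le d_0\le K\tau$.

(a) By definition of $B$ there is $d_*\in(0,w)$ with $G(w-d)\le w-B_1d$ for $0\le d\le d_*$. As $G_t\le G$, $d_{m+1}\ge B_1d_m$ whenever $d_m\le d_*$. Let $i_*$ be the first index with $d_{i_*}>d_*$; it exists because $d_m\to\infty$. If $i_*\ge1$, then $B_1^{i_*-1}\tau\le d_{i_*-1}\le d_*<1$. So in all cases $i_*\le1+\log(1/\tau)/\log B_1$. Since $G^n(w-d_*)\to0$, we can fix $n_0$ with $G^{n_0}(w-d_*)\le z$. Then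
\[
W_{i_*+n_0}(t)=G_t^{n_0}(W_{i_*}(t))\le G^{n_0}(w-d_*)\le z,
\]
and $W_i(t)\le z$ for all larger $i$. Take $n_1=n_0+1$.

(b) By convexity, $G(x)\ge w-B(w-x)$ on $[0,w]$. With \eqref{eq:drift}, $d_{m+1}\le Bd_m+K\tau$ whenever $W_m(t)\in[0,w]$. We show by induction on $m\le i$ that
\[
d_m\le K\tau(1+B+\dots+B^m)\le\frac{KB^{m+1}\tau}{B-1}\le w-y .
\]
The first inequality holds for $m=0$, and the last two hold for every $m\le i$ by assumption. If the chain holds for some $m<i$, then $y\le W_m(t)\le w$, so the recursion applies and gives the first inequality for $m+1$. For $m=i$ we obtain $W_i(t)\ge y$.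
\end{proof}

\subsection{Setting both clocks}

\begin{lemma}\label{lem:clocks}
For all $\varepsilon'>0$ and $j_0$ there are $t\in(t_0-\varepsilon',t_0)$, $i\ge0$ and $j\ge j_0$ with
\[
W_i(t)\in[y,z]\qquad\text{and}\qquad G_t^{j+1}(W_i(t))=0 .
\]
\end{lemma}

\begin{proof}
The idea is to find one index $i$ such that the orbit has passed $z$ by time $i$ at the parameter $t_z$, but has not yet passed $y$ at time $i$ at the parameter $t_y$; the intermediate value theorem then applies between $t_z$ and $t_y$.

Take $\eta$ from Lemma~\ref{lem:entry}, choose $B_1\in(1,B)$ with $\log B\le(1+\eta)\log B_1$, and let $n_1$ be as in Lemma~\ref{lem:exit}(a). For $j$ large, so that in particular $\tau_z<1$, put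
\[
i=\Bigl\lceil\frac{\log(1/\tau_z)}{\log B_1}\Bigr\rceil+n_1 .
\]
Lemma~\ref{lem:exit}(a) gives $W_i(t_z)\le z$. On the other hand,
\[
(i+1)\log B\le(1+\eta)\log(1/\tau_z)+\text{const},\qquad \log(1/\tau_y)\ge(1+2\eta)\log(1/\tau_z),
\]
with a constant independent of $j$, and $\tau_z\to0$ as $j\to\infty$. So for $j$ large $(i+1)\log B\le\log(1/\tau_y)+\log\frac{(w-y)(B-1)}K$, which is the condition in Lemma~\ref{lem:exit}(b) for $t_y$. Hence $W_i(t_y)\ge y$.

The function $D(t)=G_t^{j+1}(W_i(t))$ is continuous, and
\[
D(t_z)\le G_{t_z}^{j+1}(z)=0,\qquad D(t_y)\ge G_{t_y}^{j+1}(y)=0 .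
\]
So $D(t)=0$ for some $t\in[t_z,t_y]$. For this $t$ we have $G_t^{j+1}(z)\ge G_{t_z}^{j+1}(z)=0=D(t)$, hence $W_i(t)\le z$; and $G_t^{j+1}(y)\le G_{t_y}^{j+1}(y)=0=D(t)$, hence $W_i(t)\ge y$. Finally $t\le t_y<t_0$, and $t_z,t_y\to t_0$ as $j\to\infty$.
\end{proof}

\subsection{The new parameter is good}

\begin{proof}[Proof of Proposition~\ref{prop:step}]
Put
\[
\gamma=\tfrac13\bigl(a-G(z)\bigr)>0,\qquad \vartheta=\frac{b+y}{2y}<1 .
\]
Since $a_t\to a$ and $b_t\to b$ as $t\to t_0$, Lemma~\ref{lem:clocks} provides $t\in(t_0-\varepsilon,t_0)\cap[t_0-\varepsilon_1,t_0)$ and $i,j$ as stated there, with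
\begin{equation}\label{eq:choice}
a_t>a-\gamma,\qquad b_t<\tfrac{b+y}2<y,\qquad \vartheta^{\beta^j}<\gamma .
\end{equation}
Fix these, write $W_m=W_m(t)$, and let $k=i+j$.

\emph{The period.} Put $N=q+(k+1)p$ and $M=Q+(k+1)P$. Since $W_{k+1}=G_t^{j+1}(W_i)=0$, we have $F_t^N(0)=M$, so $t$ is special. By \eqref{eq:farey},
\begin{equation}\label{eq:newfarey}
NP-Mp=qP-Qp=1 ,
\end{equation}
so $\gcd(N,M)=1$. If $N=eN'$ with $N'$ the minimal period of $0$ and $F_t^{N'}(0)=M'$, then $M=eM'$, so $e=1$. Thus the period of $t$ is $N>p$.

\emph{The new orbit.} Let $\hat O=(\hat o_m)$ be the ordered orbit for $t$, and let $\hat w=\hat o_1$ and $\hat G=F_t^N-M$. By \eqref{eq:shift} with $(N,M)$ in place of $(p,P)$ and by \eqref{eq:newfarey}, $G_t=F_t^p-P$ maps $\hat o_m$ to $\hat o_{m+pM-PN}=\hat o_{m-1}$. All $W_m$ lie in $\hat O$, $W_{k+1}=0=\hat o_0$ and $G_t(W_m)=W_{m+1}$, so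
\[
W_m=\hat o_{k+1-m}\qquad(0\le m\le k+1).
\]
In particular $\hat w=W_k$.

\emph{Position of $J$.} By \eqref{eq:choice}, $b_t<y\le W_i$ and $W_{i+1}=G_t(W_i)\le G(z)=a-3\gamma<a_t$. So $[a_t,b_t]\subset(W_{i+1},W_i)$, and
\[
[a'',b'']:=G_t^j([a_t,b_t])=F_t^{r+jp}(J)-(R+jP)\subset(W_{k+1},W_k)=(0,\hat w).
\]
This is the interval that will witness that $t$ is $J$-good. It remains to show $\hat G(b'')<a''$.

\emph{The return condition.} Since $\hat G$ commutes with $G_t$, $\hat G(b'')=G_t^j(\hat G(b_t))$, and $a''=G_t^j(a_t)$. So it suffices to show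
\[
\hat G(b_t)<a_t .
\]
Write $\hat G=H\circ G_t^j$ with $H=F_t^{q+(i+1)p}-Q-(i+1)P$, so that $\hat G(b_t)=H(b'')$. By Lemma~\ref{lem:special}(a) for the special parameter $t$, $H$ is convex on $[0,\hat w]$. Its values at the endpoints are
\[
H(0)=G_t^{i+1}\bigl(F_t^q(0)-Q\bigr)=W_{i+1},\qquad
H(\hat w)=G_t^i\bigl(F_t^q(G_t(\hat w))-Q\bigr)=G_t^i\bigl(F_t^q(0)-Q\bigr)=W_i ;
\]
for the second we used that $G_t$ commutes with $F_t^q$ and that $G_t(\hat w)=W_{k+1}=0$. Comparing $H$ with its chord, and using $0\le W_{i+1}<W_i<1$,
\[
\hat G(b_t)=H(b'')\le W_{i+1}+(W_i-W_{i+1})\frac{b''}{\hat w}\le G(z)+\frac{b''}{\hat w}.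
\]

To bound $b''/\hat w$, let $\xi_m=G_t^m(b_t)/G_t^m(W_i)$ for $0\le m\le j$. For these $m$, $G_t^m(b_t)>W_{i+1+m}\ge W_{k+1}=0$, and all numerators and denominators lie in $(0,z]\subset(0,w)$. So \eqref{eq:ratio}, with $u=G_t^m(b_t)$ and $v=G_t^m(W_i)$, gives $\xi_{m+1}\le \xi_m^\beta$ for $m<j$. As $\xi_0\le b_t/y\le\vartheta$,
\[
\frac{b''}{\hat w}=\xi_j\le\vartheta^{\beta^j}<\gamma .
\]
Therefore $\hat G(b_t)<G(z)+\gamma=a-2\gamma<a_t$. So $t$ is $J$-good, with $r+jp$ and $R+jP$ in place of $r$ and $R$.
\end{proof}

\section{Iteration and the proof of Theorem~\ref{thm:A}}\label{sec:A}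

\begin{proposition}\label{prop:limit}
Let $t_0$ be $J$-good and let $\varepsilon>0$. There are uncountably many $t\in(t_0-\varepsilon,t_0)$ such that $\rho(t)$ is irrational and $J$ projects to a wandering interval of $f_t$.
\end{proposition}

Since $t=0$ is $J$-good for every non-degenerate $J=[a,b]\subset(0,1)$ with $b^\beta<a$, Theorem~\ref{thm:A} is the case $t_0=0$.

\begin{proof}
Special parameters have rational rotation number, so the wandering interval appears only in the limit. Each $t_n$ in the construction comes with a short interval to its left in which what has been achieved so far persists. We construct $J$-good parameters $t_n$, with strictly increasing periods $p_n$ and $\rho(t_n)=P_n/p_n$, and numbers $\varepsilon_n>0$, where $\varepsilon_0\le\varepsilon/2$, such that for all $n\ge0$: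
\begin{enumerate}
\item[(i)] $[t_{n+1}-\varepsilon_{n+1},t_{n+1}]\subset(t_n-\varepsilon_n,t_n)$;
\item[(ii)] $F_t^i(J)\cap\mathbb Z=\emptyset$ for $t\in[t_n-\varepsilon_n,t_n]$ and $0\le i\le n$;
\item[(iii)] for $t\in[t_n-\varepsilon_n,t_n)$, $\rho(t)$ is not a rational number with denominator at most $p_n$.
\end{enumerate}

Given $t_n$, both (ii) and (iii) hold for all small $\varepsilon_n$. For (ii): by \eqref{eq:avoid} it holds at $t=t_n$, $J$ is compact, and $F_t^i(x)$ is continuous in $(t,x)$. For (iii): some interval $(P_n/p_n-\delta,P_n/p_n)$ contains no rational with denominator at most $p_n$, and $\rho(t)$ lies in it for $t<t_n$ close to $t_n$, by continuity of $\rho$ and Lemma~\ref{lem:special}(b). Given $t_n$ and $\varepsilon_n$, Proposition~\ref{prop:step} supplies a $J$-good $t_{n+1}\in(t_n-\varepsilon_n,t_n)$ with $p_{n+1}>p_n$, and then $\varepsilon_{n+1}$ is chosen small enough for (i), (ii) and (iii).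

Let $t_\infty=\lim t_n$; the limit exists because $t_n$ is decreasing and bounded below. By (i), $t_\infty\in[t_n-\varepsilon_n,t_n)$ for every $n$, and $t_\infty\in(t_0-\varepsilon,t_0)$. By (iii) and $p_n\to\infty$, $\rho(t_\infty)$ is irrational. By (ii), $F_{t_\infty}^i(J)\cap\mathbb Z=\emptyset$ for all $i\ge0$. By Lemma~\ref{lem:criterion}, $J$ projects to a wandering interval of $f_{t_\infty}$.

Uncountability comes from branching. Given $(t_n,\varepsilon_n)$, let $t_{n+1}^{1}\in(t_n-\varepsilon_n,t_n)$ be $J$-good of period greater than $p_n$, and apply Proposition~\ref{prop:step} at $t_n$ once more, with $t_n-t_{n+1}^1$ in place of $\varepsilon$, to get a second such parameter $t_{n+1}^0\in(t_{n+1}^1,t_n)$. Choosing the corresponding $\varepsilon_{n+1}$'s small makes the two intervals $[t_{n+1}^\iota-\varepsilon_{n+1}^\iota,t_{n+1}^\iota]$, $\iota\in\{0,1\}$, disjoint. By (i), the limit $t_\infty$ lies in every interval chosen along the way, so different sequences of choices in $\{0,1\}^{\mathbb N}$ give different limits.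
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

By Proposition~\ref{prop:limit} it is enough to find, arbitrarily close to $t_*$ on its right, parameters that are $J$-good for some $J$. We first check that $\rho$ increases strictly there, and then that the left endpoint of a rational level set of $\rho$ is special.

\begin{lemma}\label{lem:increase}
If $\rho(t_*)$ is irrational and $t>t_*$, then $\rho(t)>\rho(t_*)$.
\end{lemma}

\begin{proof}
Let $\rho_*=\rho(t_*)$, $\delta=t-t_*$, and let $\varphi$ be as in \eqref{eq:poincare} for $t_*$. The fibers of $\varphi$ are compact intervals. Let $x$ be the minimum of one of them, so that $\kappa=\varphi(x)-\varphi(x-\delta)>0$. Choose $n\ge1$ and $m\in\mathbb Z$ with $-\kappa<n\rho_*-m<0$. Then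
\[
\varphi\bigl(F_{t_*}^n(x)-m\bigr)=\varphi(x)+n\rho_*-m>\varphi(x-\delta),
\]
so $F_{t_*}^n(x)>x-\delta+m$. By \eqref{eq:param}, $F_t^n(x)\ge F_{t_*}^n(x)+\delta>x+m$, hence $\rho(t)\ge m/n>\rho_*$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\varepsilon>0$. By Lemma~\ref{lem:increase} there is a rational $P/p\in(\rho(t_*),\rho(t_*+\varepsilon))$. Since $\rho$ is continuous and nondecreasing, $t^-=\min\{t:\rho(t)=P/p\}$ exists and lies in $(t_*,t_*+\varepsilon)$.

\emph{$t^-$ is special.} If $F_{t^-}^p(x)>x+P$ for some $x$, the same would hold for slightly smaller $t$, giving $\rho(t)\ge P/p$ and so, by monotonicity, $\rho(t)=P/p$; this contradicts minimality. So $F_{t^-}^p(x)\le x+P$ for all $x$. Equality holds for some $x_0$, since otherwise, by periodicity and compactness, $F_{t^-}^p(x)\le x+P-\eta$ for some $\eta>0$ and all $x$, and $\rho(t^-)<P/p$. Suppose $F_{t^-}^i(x_0)\notin\mathbb Z$ for all $0\le i<p$. Then $F_{t^-}^p$ is strictly convex near $x_0$, and so is $F_{t^-}^p(x)-x-P$. But the latter function has a local maximum at $x_0$, which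 is impossible. So the periodic orbit of $x_0$ under $f_{t^-}$ contains $0$.

\emph{Conclusion.} With $w$ and $G$ as in Section~\ref{sec:special} for the special parameter $t^-$, choose $b\in(0,w)$ and then $a\in(0,b)$ with $G(b)<a$; this is possible since $G(b)<b$. Then $t^-$ is $[a,b]$-good with $r=R=0$. By Proposition~\ref{prop:limit}, with $t^--t_*$ in place of $\varepsilon$, there are uncountably many $t\in(t_*,t^-)\subset(t_*,t_*+\varepsilon)$ with irrational rotation number for which $[a,b]$ projects to a wandering interval.
\end{proof}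

\section{Where the two orders are used}\label{sec:remarks}

\begin{remark}[The order $\beta>1$ on the right]
It enters twice, through the power in \eqref{eq:ratio}. It makes the window of admissible values of $\log(1/\tau)$ in Lemma~\ref{lem:entry} grow with $j$, and it makes $b''/\hat w$ small for large $j$ in the proof of Proposition~\ref{prop:step}. Neither happens if the entry to $0$ is modeled by an affine contraction $G_t(u)=\lambda u-\tau$, $0<\lambda<1$. There the equation $G_t^{j+1}(y)=0$ reads $\tau_y=y\lambda^{j+1}(1-\lambda)/(1-\lambda^{j+1})$, so $\log(1/\tau_y)-\log(1/\tau_z)=\log(z/y)$ for every $j$. And since an affine map preserves relative positions, $b''/\hat w=(b_t-W_{i+1})/(W_i-W_{i+1})$, which does not become small as $j$ grows.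
\end{remark}

\begin{remark}[The order $\alpha=1$ on the left]\label{rem:alpha}
In our family, with order $1$ on the left, $F$ is convex and Lipschitz up to the critical point. So the return map $G$ at a special parameter leaves $w$ at a finite rate $B>1$, and the periodic orbit disappears for smaller parameters (Lemma~\ref{lem:special}). For $\alpha>1$ the periodic orbit does not disappear. Consider a family $f+t$, where $f$ has a strongly asymmetric critical point $c=0$ of orders $\alpha>1$ and $\beta$. Suppose that $0$ is periodic at $t$, and let $G$ be the return map, the lift of the $p$th iterate that fixes $0$. The other points of the orbit are not critical, so $G(x)\sim-|x|^\alpha$ to the left of $0$ and $G(x)\sim|x|^\beta$ to the right, up to positive constant factors. Hence $G(x)>x$ just to the left of $0$ and $G(x)<x$ just to the right. This change of sign survives all small changes of the parameter, so periodic orbits with the same rotation number persist on both sides of $t$.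
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Asymmetric Unimodal Maps With Non-Universal Period-Doubling Scaling Laws},
\url{https://link.springer.com/content/pdf/10.1007/s00220-020-03835-9.pdf}
(doi:10.1007/s00220-020-03835-9).
\end{thebibliography}

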